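# Undoing a stabilization along a different sphere: the $Q$-form conjecture and torsion in $H_q(B)$

## 1. Two hyperbolic planes in $\mathbb{HP}^2\#\mathbb{HP}^2\#(S^4\times S^4)$

Manifolds are smooth and, unless they visibly have boundary, closed. We begin with an 8-manifold on which everything can be computed by hand.

Orient $\mathbb{HP}^2$ so that its intersection form on $H_4(\mathbb{HP}^2)=\mathbb Z\varepsilon$ is $\varepsilon\cdot\varepsilon=1$. Its first Pontryagin class is $\pm2$ times a generator. For a spin manifold, $\frac{p_1}2$ denotes the spin characteristic class with $2\cdot\frac{p_1}2=p_1$. So $\langle\frac{p_1}2,\varepsilon\rangle=\kappa$ with $\kappa=\pm1$. Let $M=\mathbb{HP}^2\#\mathbb{HP}^2$. Then $H_4(M)=\mathbb Z\varepsilon_1\oplus\mathbb Z\varepsilon_2$ is orthonormal, and $\frac{p_1}2(M)$ is the functional $x\mapsto x\cdot p$ with $p=\kappa(\varepsilon_1+\varepsilon_2)$.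

Stabilize once: let $P=M\#(S^4\times S^4)$. Now $H_4(P)=\mathbb Z\varepsilon_1\oplus\mathbb Z\varepsilon_2\oplus\mathbb Ze\oplus\mathbb Zf$ with $e^2=f^2=0$, $e\cdot f=1$, where $f$ is the class of $\mathrm{pt}\times S^4$. Since $S^4\times S^4$ is stably parallelizable, $\frac{p_1}2(P)$ is still pairing with $p$. Surgery on the sphere $\mathrm{pt}\times S^4$ turns $S^4\times S^4$ into $D^4\times S^4\cup S^3\times D^5=\partial(D^4\times D^5)=S^8$, so it gives back $M$.

But $f$ is not the only class on which we can do surgery. Put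
$$f'=\varepsilon_1-\varepsilon_2+e-f .$$
Then $f'^2=2-2=0$, $p\cdot f'=0$ and $f'\cdot f=1$. As $P$ is 3-connected, $f'$ is represented by a map of $S^4$, hence by an embedding. Its normal bundle is an oriented rank-4 bundle over $S^4$ with Euler number $f'^2=0$ and $p_1=2\,p\cdot f'=0$. Such bundles are determined by these two numbers, so the normal bundle is trivial and we can do surgery on this sphere. The result is a 3-connected 8-manifold $M'$ with $H_4(M')\cong\langle f,f'\rangle^\perp$ (Lemma 1 below proves this in general). Let us find the complement. A vector $x=a\varepsilon_1+b\varepsilon_2+me+nf$ satisfies $x\cdot f=m$ and $x\cdot f'=a-b+n-m$. So $x$ is orthogonal to both exactly when $m=0$ and $n=b-a$, and the complement has basis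
$$\varepsilon_1-f,\qquad \varepsilon_2+f .$$
This basis is orthonormal, and $p$ takes the value $\kappa$ on both vectors. So $M'$ has the same intersection form and the same functional $\frac{p_1}2$ as $M$. By construction $M$ and $M'$ are also bordant, through $P$.

So we stabilized $M$, removed a different hyperbolic plane, and obtained a manifold with the same numerical data. Must $M'$ be $h$-cobordant to $M$? And what are the right "numerical data" if we ask this for manifolds that are not 3-connected?

## 2. Normal types, $Q$-forms and the statements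

Throughout, $q$ is even. Let $\nu:M\to BO$ be the stable normal Gauss map of a manifold $M$. For a fibration $B\to BO$, a *$B$-structure* on $M$ is a lift $\bar\nu:M\to B$ of $\nu$.

**Definition (normal type).** The *normal $(q-1)$-type* of $M$, following Kreck, is a fibration $B\to BO$ that is *$q$-coconnected*, meaning that $\pi_i(B)\to\pi_i(BO)$ is injective for $i=q$ and an isomorphism for $i>q$, and that admits a lift $\bar\nu:M\to B$ of $\nu$ such that $\bar\nu_*:\pi_i(M)\to\pi_i(B)$ is an isomorphism for $i<q$ and surjective for $i=q$. Such a lift is a *normal $(q-1)$-smoothing* of $M$ in $B$. This $B$ is the Moore–Postnikov stage of $\nu$ and is unique up to fibre homotopy equivalence.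

So $B$ sees the homotopy of $M$ below the middle dimension and the normal bundle above it. For the manifold $\mathbb{HP}^2\#\mathbb{HP}^2$ of Section 1 and $q=4$, the map $\pi_4(M)=H_4(M)\to\pi_4(BO)=\mathbb Z$ is $\pm\frac{p_1}2$, which is onto because $\kappa=\pm1$. So $B$ has $\pi_i(B)=0$ for $i<4$ and $\pi_i(B)\cong\pi_i(BO)$ for $i\ge4$, that is, $B=BSpin$.

Two normal $(q-1)$-smoothings $\bar\nu:M\to B$ and $\bar\nu':M'\to B$ in the same $B$ are *bordant* if they represent the same class in the bordism group $\Omega_{2q}(B)$ of $2q$-manifolds with $B$-structure.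

**Definition ($Q$-form).** For a $2q$-manifold $M$ with $B$-structure $\bar\nu$, the *$Q$-form* is
$$E_q(M,\bar\nu)=(H_q(M),\lambda_M,\bar\nu_*),$$
where $\lambda_M$ is the intersection form and $\bar\nu_*:H_q(M)\to H_q(B)$ is the induced map. An isomorphism $E_q(M,\bar\nu)\cong E_q(M',\bar\nu')$ is a group isomorphism $\phi:H_q(M)\to H_q(M')$ with $\lambda_{M'}(\phi x,\phi y)=\lambda_M(x,y)$ for all $x,y$ and $\bar\nu'_*\circ\phi=\bar\nu_*$.

In Section 1, $H_4(BSpin)=\mathbb Z$ is detected by $\frac{p_1}2$. The normal bundle has $\frac{p_1}2=-p$, so the $Q$-form of $\mathbb{HP}^2\#\mathbb{HP}^2$ is $\mathbb Z^2$ with the standard form and the functional $x\mapsto -x\cdot p$. For an example with torsion, let $d$ be an odd prime and suppose that $B$ has a factor $K(\mathbb Z/d,2)$, so that a $B$-structure on an 8-manifold includes a class $u\in H^2(M;\mathbb Z/d)$. We shall see that $H_4(K(\mathbb Z/d,2))\cong\mathbb Z/d$, detected by the square of the fundamental class. So the $Q$-form then remembers the functional $H_4(M)\to\mathbb Z/d$,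 $x\mapsto\langle u^2,x\rangle$. Functionals with values in $\mathbb Z/d$ rather than $\mathbb Z$ are the subject of this lecture.

A theorem of Kreck says: if $M,M'$ are $2q$-manifolds with the same Euler characteristic and with bordant normal $(q-1)$-smoothings in their common normal $(q-1)$-type $B$, then they are stably diffeomorphic. That is, for some $k$ there is a $B$-structure preserving diffeomorphism $M\#k(S^q\times S^q)\cong M'\#k(S^q\times S^q)$, where $S^q\times S^q$ carries a fixed $B$-structure. The following asks whether the $Q$-form is enough to undo the stabilization.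

**Conjecture ($Q$-form conjecture, simply connected, $q$ even).** Let $M$ and $M'$ be simply connected $2q$-manifolds with normal $(q-1)$-smoothings $\bar\nu:M\to B$ and $\bar\nu':M'\to B$ for some even $q$, where $B$ is the common normal $(q-1)$-type of $M$ and $M'$. If $\bar\nu$ and $\bar\nu'$ are bordant and $E_q(M,\bar\nu)\cong E_q(M',\bar\nu')$, then $M$ and $M'$ are $h$-cobordant over $B$: there is an $h$-cobordism $W$ between them with a $B$-structure that restricts to $\bar\nu$ and $\bar\nu'$ on the boundary.

The source of the problem is "MATRIX-MFO Tandem Workshop: Invariants and", http://publications.mfo.de/bitstream/handle/mfo/3894/OWR_2021_42.pdf?isAllowed=y&sequence=4. A theorem of Nagy says that the conjecture holds when $H_q(B)$ is torsion-free. This covers Section 1, where $H_4(B)=H_4(BSpin)=\mathbb Z$: there $M$ and $M'$ are $h$-cobordant. In full generality, however, the conjecture is false. It fails already for $q=4$ with $H_4(B)\cong(\mathbb Z/3)^2\oplus\mathbb Z$.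

**Theorem A.** Let $d$ be an odd prime. There are a fibration $B\to BO$ with $H_4(B)\cong(\mathbb Z/d)^2\oplus\mathbb Z$ and closed simply connected smooth $8$-manifolds $M_c$ ($c\in\mathbb Z/d$) with normal $3$-smoothings $\bar\nu_c:M_c\to B$ such that all $(M_c,\bar\nu_c)$ are bordant in $\Omega_8(B)$, all $E_4(M_c,\bar\nu_c)$ are isomorphic, and $M_c,M_{c'}$ are not $h$-cobordant over $B$ for $c\ne c'$. In particular ($d=3$) the conjecture is false.

**Theorem B.** (1) In Theorem A the $M_c$ represent at least $d/15360$ homotopy types. So for $d>15360$ some $M_c,M_{c'}$ are not homotopy equivalent, hence not $h$-cobordant in any sense.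

(2) For every even $q\ge4$ and every $n$ there are $n$ closed simply connected $2q$-manifolds with the same normal $(q-1)$-type $B$ and with normal $(q-1)$-smoothings that are pairwise bordant and have pairwise isomorphic $Q$-forms, but which are pairwise not homotopy equivalent.

(3) For $q=2$ the conjecture is true.

So the conjecture holds for $q=2$ and fails for every even $q\ge4$, and the hypothesis that $H_q(B)$ is torsion-free cannot simply be dropped from Nagy's theorem.

All the $B$ below are simply connected. Then $B\to BO$ lifts to $BSO$. We fix a lift, and every $B$-manifold is oriented by it. A bordism $W$ from $S$ to $S'$ has oriented boundary $S'-S$.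

## 3. Dimension four: why $q=2$ is safe

We start with the smallest $q$, which is Theorem B(3).

**Proof of Theorem B(3).** Let $M$ be a simply connected 4-manifold. Its normal 1-type has $\pi_1(B)=0$, $\pi_i(B)\cong\pi_i(BO)$ for $i>2$, and $\pi_2(B)\subset\pi_2(BO)=\mathbb Z/2$ is the image of $\pi_2(M)$, on which $\nu$ is $w_2$. So $B=BSpin$ if $M$ is spin, and $B=BSO$ otherwise.

Let $M,M'$ satisfy the hypotheses. An isomorphism of $Q$-forms is in particular an isometry of intersection forms. By Wall (*On simply-connected 4-manifolds*, J. London Math. Soc. 39 (1964)) there is an oriented $h$-cobordism $W$ between $M$ and $M'$. Since $M\to W$ is a homotopy equivalence, the obstruction groups $H^*(W,M;-)$ vanish and the $B$-structure of $M$ extends over $W$. It restricts on $M'$ to a lift of $\nu_{M'}$ inducing the given orientation. For $B=BSO$ a lift is the same as an orientation. For $B=BSpin$ the lifts with a given orientation are classified by $H^1(M';\mathbb Z/2)=0$, so there is only one up to homotopy. In both cases the restriction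 is homotopic to $\bar\nu'$ through lifts. After this homotopy in a collar the structure on $W$ restricts to $\bar\nu'$. $\square$

Here $H_2(BSpin)=0$ and $H_2(BSO)=\mathbb Z/2$, and the map to $H_2(B)$ is determined by the form. From now on $q\ge4$.

## 4. Intersection numbers and Bocksteins

**Lattices.** We write $x\cdot y$ for $\lambda(x,y)$. Let $H=\mathbb Ze\oplus\mathbb Zf$ with $e^2=f^2=0$, $e\cdot f=1$, and let $H_n$ be the orthogonal sum of $n$ copies. A lattice is *even* if all squares $x^2$ are even. We write $O(E)$ for the isometry group of $E$.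

**Connectivity.** A map is *$q$-connected* if it is an isomorphism on $\pi_i$ for $i<q$ and onto for $i=q$. Between simply connected spaces this is equivalent to the same statement for $H_i$ (relative Hurewicz theorem).

**Pairings.** Let $S$ be a closed oriented $2q$-manifold, $q$ even, with $H^q(S;-)=\mathrm{Hom}(H_q(S),-)$. If $A,A'\in H^q(S)$ are given on $H_q(S)$ by pairing with $a,a'$, that is, $A(x)=x\cdot a$ and $A'(x)=x\cdot a'$, then
$$\langle A\cup A',[S]\rangle=a\cdot a'. \tag{1}$$
This is the definition of the intersection form by Poincaré duality. There are no signs because $q$ is even. It also holds mod $d$.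

**Bockstein.** Cochains satisfy $\langle\delta c,y\rangle=\langle c,\partial y\rangle$. For an odd prime $d$, let $\beta:H^*(-;\mathbb Z/d)\to H^{*+1}(-;\mathbb Z/d)$ be the Bockstein of $\mathbb Z/d\to\mathbb Z/d^2\to\mathbb Z/d$. Concretely, if an integral cochain $\xi$ reduces mod $d$ to a cocycle representing $x$, then $\delta\xi=d\eta$ for some $\eta$, and $\eta$ mod $d$ represents $\beta x$. For instance, on $S^2\cup_de^3$ the cochain $\xi$ with value $1$ on the 2-cell has $\delta\xi=d$ on the 3-cell (up to sign), so $\beta$ takes a generator of $H^2(-;\mathbb Z/d)$ to a generator of $H^3(-;\mathbb Z/d)$. We use three facts.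

1. $\beta x=0$ exactly when $x$ lifts to $\mathbb Z/d^2$ coefficients, in particular if $x$ lifts to an integral class.
2. $\beta(xy)=(\beta x)y+(-1)^{|x|}x\,\beta y$. This follows from $\delta(\xi\cup\xi')=d\eta\cup\xi'+(-1)^{|x|}\xi\cup d\eta'$.
3. $\langle\beta z,[t]\rangle=0$ for every integral cycle $t$. Indeed $d\langle\eta,t\rangle=\langle\delta\xi,t\rangle=\langle\xi,\partial t\rangle=0$ in $\mathbb Z$.

## 5. Removing a hyperbolic plane by surgery

The purpose of this section is to do the construction of Section 1 over an arbitrary $B$, keeping track of everything that the conjecture mentions.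

**Lemma 1.** Let $q\ge4$ be even, $B\to BO$ $q$-coconnected with $B$ simply connected, $\bar\nu:S\to B$ a normal $(q-1)$-smoothing of a closed simply connected $2q$-manifold with $H_q(S)$ torsion-free and $H_{q-1}(S)=0$. Let $e',f'\in\ker(H_q(S)\to H_q(B))$ with $e'^2=f'^2=0$, $e'\cdot f'=1$. Then there is a $B$-bordism $W$ from $S$ to a simply connected $S'$ such that:

* $W$ is the trace of one surgery on an embedded $S^q\subset S$ representing $f'$; $H_q(W)=H_q(S)/f'$ and $H_{q-1}(W)=0$;
* $S'\to B$ is a normal $(q-1)$-smoothing, $H_i(S')\cong H_i(S)$ compatibly with the maps to $H_i(B)$ for $i<q$ (so $H_{q-1}(S')=0$), and $H_q(S')$ is torsion-free;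
* there is an isomorphism $\phi:\langle e',f'\rangle^\perp\to H_q(S')$ with $\phi(x)$ homologous to $x$ in $W$, preserving $\lambda$ and the maps to $H_q(B)$.

*Proof.*

**Step 1: represent $f'$ by an embedded sphere that is null in $B$.** The map $S\to B$ is $q$-connected and both spaces are simply connected, so $\pi_{q+1}(B,S)\cong H_{q+1}(B,S)$ by the relative Hurewicz theorem. Since $f'$ maps to $0$ in $H_q(B)$, it is the image of a class in $H_{q+1}(B,S)$. The corresponding class in $\pi_{q+1}(B,S)$ has boundary $\vartheta\in\ker(\pi_q(S)\to\pi_q(B))$ whose Hurewicz image is $f'$. By Whitney/Haefliger ($q\ge3$, $\pi_1(S)=1$), $\vartheta$ is represented by an embedding $S^q\subset S$.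

**Step 2: the normal bundle is trivial.** It is stably trivial: $TS$ restricted to the sphere is stably trivial because $\vartheta$ becomes null in $B$, hence in $BO$, and $TS^q$ is stably trivial. Its Euler number is $f'^2=0$. Stably trivial rank-$q$ bundles over $S^q$ form the kernel of $\pi_{q-1}SO(q)\to\pi_{q-1}SO(q+1)=\pi_{q-1}SO$, which is generated by $TS^q$, the image of $\pi_q(S^q)$. Since $q$ is even, $TS^q$ has Euler number $2$, so the multiples of $TS^q$ are detected by the Euler number. Hence the normal bundle is trivial. Let $W$ be the trace of the surgery, that is, $S\times I$ with one $(q+1)$-handle attached along the sphere, and let $S'$ be its upper boundary.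

**Step 3: extend the $B$-structure over $W$.** Let $F$ be the fibre of $B\to BO$. In
$$\pi_{q+1}(B)\to\pi_{q+1}(BO)\to\pi_q(F)\to\pi_q(B)\to\pi_q(BO)$$
the first map is onto and the last is injective, so $\pi_q(F)=0$. The only obstruction to extending the lift over the $(q+1)$-handle lies in $\pi_q(F)=0$.

**Step 4: homology of $W$ from below.** $H_*(W,S)$ is $\mathbb Z$ in degree $q+1$, with boundary $f'$ in $H_q(S)$, and $f'$ has infinite order because $e'\cdot f'=1$. So $H_i(W)=H_i(S)$ for $i<q$, in particular $H_{q-1}(W)=0$, and $H_q(W)=H_q(S)/f'$.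

**Step 5: homology of $S'$ from above.** Dually, $W$ is $S'\times I$ with one $q$-handle, so $H_*(W,S')$ is $\mathbb Z$ in degree $q$. A $q$-cycle in $S$ transverse to the surgery sphere meets a tubular neighbourhood $S^q\times D^q$ in copies of $\mathrm{pt}\times D^q$, each of which is $\pm$ the generator of $H_q(W,S')$, and the rest of the cycle lies in the part that $S$ and $S'$ share. So $H_q(S)\to H_q(W)\to H_q(W,S')=\mathbb Z$ is $\pm(\,\cdot f')$, which is onto because $e'\cdot f'=1$. The exact sequence of $(W,S')$ now shows that $H_i(S')\cong H_i(W)$ for $i<q$, and that $H_q(S')\to H_q(W)$ is injective with image $f'^\perp/f'$. Since the form on $\langle e',f'\rangle$ is unimodular, $H_q(S)=\langle e',f'\rangle^\perp\oplus\langle e',f'\rangle$ and $f'^\perp=\langle e',f'\rangle^\perp\oplus\mathbb Zf'$. So $\langle e',f'\rangle^\perp\to f'^\perp/f'$ is an isomorphism, and we define $\phi(x)$ to be the unique class in $H_q(S')$ homologous to $x$ in $W$. Being isomorphic to a subgroup of $H_q(S)$, $H_q(S')$ is torsion-free.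

**Step 6: $\phi$ preserves all the structure, and $S'$ is a normal smoothing.** The kernel of $H_q(\partial W)\to H_q(W)$ is isotropic for the form of $\partial W=S'-S$, and it contains $\phi(x)-x$ for every $x$. So $\phi(x)\cdot\phi(y)-x\cdot y=0$. The map to $B$ is defined on $W$, so $\phi$ commutes with the maps to $H_q(B)$, and the isomorphisms for $i<q$ are compatible with the maps to $H_i(B)$. Since $W$ is obtained from $S$ and from $S'$ by handles of index at least $3$, $\pi_1(S')=\pi_1(W)=\pi_1(S)=1$. Finally $H_i(S')\to H_i(B)$ is an isomorphism for $i<q$. For $i=q$ its image is that of $\langle e',f'\rangle^\perp$, which equals the image of $H_q(S)$ because $e',f'\mapsto0$, and this is everything. So $S'\to B$ is $q$-connected. $\square$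

**Setting (S).** $q\ge4$ is even, $d$ is an odd prime, $B\to BO$ is $q$-coconnected with $B$ simply connected. $M$ is a closed simply connected $2q$-manifold with a normal $(q-1)$-smoothing $\bar\nu:M\to B$ and $H_{q-1}(M)=0$; $V:=H_q(M)\ne0$ is torsion-free (so $\lambda$ is unimodular) and positive definite. Finally $x_1,x_2\in H^q(B;\mathbb Z/d)$. By unimodularity we may fix $a_1,a_2\in V$ with
$$\langle x_i,\bar\nu_*x\rangle\equiv x\cdot a_i\pmod d\qquad(x\in V). \tag{2}$$

Let $P=M\#(S^q\times S^q)$ be the upper boundary of the boundary connected sum of $M\times I$ with $S^q\times D^{q+1}\subset\mathbb R^{2q+1}$. The latter has trivial stable normal bundle and is given the constant map to $B$, chosen to induce the correct orientation. The structures extend over the connecting 1-handle because the fibre of $B\to BO$ has exactly two components, which are the two orientations. So $P$ is $B$-bordant to $M$, $E:=H_q(P)=V\oplus H$, and $H\mapsto0$ in $H_q(B)$. Hence $P\to B$ is a normal $(q-1)$-smoothing, $H_{q-1}(P)=0$, and (2) holds for all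 $x\in E$.

**Definition (admissible isometry).** An isometry $\alpha\in O(E)$ is *admissible* if $\alpha(x)-x\in\ker(E\to H_q(B))$ for all $x\in E$.

In Section 1, the isometry of $\mathbb Z\varepsilon_1\oplus\mathbb Z\varepsilon_2\oplus H$ given by $\varepsilon_1\mapsto\varepsilon_1-f$, $\varepsilon_2\mapsto\varepsilon_2+f$, $e\mapsto f$, $f\mapsto f'$ is admissible: it preserves the value of $p$ on each basis vector.

Let $\alpha$ be admissible. Since $e,f$ lie in $\ker(E\to H_q(B))$, so do $\alpha(e),\alpha(f)$. Lemma 1, applied to $P$ and $(e',f')=(\alpha(e),\alpha(f))$, gives a $B$-bordism $W_\alpha$ from $P$ to a manifold $M_\alpha$. Composing with $\alpha:V\to\alpha(V)=\langle\alpha e,\alpha f\rangle^\perp$ we get an isomorphism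
$$\phi_\alpha:V\to H_q(M_\alpha),\qquad\phi_\alpha(x)\ \text{is homologous to }\alpha(x)\text{ in }W_\alpha . \tag{3}$$
It is an isometry. As $\alpha(x)$ and $x$ have the same image in $H_q(B)$, it is an isomorphism $E_q(M)\cong E_q(M_\alpha)$. In summary:
$$\text{all }M_\alpha\text{ are bordant over }B\text{ via normal }(q-1)\text{-smoothings, and all their }Q\text{-forms are isomorphic.} \tag{4}$$
They are closed and simply connected, and by Lemma 1 and Poincaré duality they have the same Euler characteristic. So all hypotheses of the conjecture hold for any two of the $M_\alpha$, and we have to decide whether $\alpha$ matters.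

## 6. What an admissible isometry may change modulo $d^2$

Suppose we try to prove the conjecture. Given an isomorphism $\phi$ of $Q$-forms from $M$ to $M'$, Kreck's theorem gives a diffeomorphism $G:M\#k(S^q\times S^q)\to M'\#k(S^q\times S^q)$ over $B$. (The Euler characteristics agree, since both manifolds have the homology of $B$ below degree $q$ and isomorphic $H_q$.) Then $\alpha=G_*^{-1}\circ(\phi\oplus\mathrm{id})$ is an isometry of $V\oplus H_k$ commuting with the map to $H_q(B)$. Pulling the standard surgery spheres back by $G$, we see that $M'$ arises from $M\#k(S^q\times S^q)$ by surgery on spheres in the classes $\alpha(f_i)$, while $M$ arises by surgery on the $f_i$. One would like to show that passing from $f_i$ to $\alpha(f_i)$ does no harm. What do the hypotheses say about $\alpha$?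

If $\psi:H_q(B)\to\mathbb Z$ is an integral functional and $a$ is the vector with $\psi(\bar\nu_*x)=x\cdot a$, then $x\cdot\alpha(a)=\alpha^{-1}(x)\cdot a=x\cdot a$ for all $x$, so $\alpha(a)=a$ exactly. For a functional with values in $\mathbb Z/d$ the same computation, with (2), gives only
$$x\cdot\alpha(a_i)=\alpha^{-1}(x)\cdot a_i\equiv x\cdot a_i\pmod d\ \text{ for all }x,\qquad\text{so}\qquad \alpha(a_i)-a_i\in dE . \tag{5}$$
This is where the approach stops: nothing in the hypotheses controls the vector $(\alpha(a_i)-a_i)/d$. So we turn around and try to use this vector to detect $\alpha$. In Setting (S), for admissible $\alpha$, put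
$$h(\alpha):=a_1\cdot\frac{a_2-\alpha(a_2)}d\in\mathbb Z/d . \tag{6}$$
This does not depend on the choice of $a_1,a_2$. Replacing $a_1$ by $a_1+dv$ adds $v\cdot(a_2-\alpha(a_2))\equiv0$. Replacing $a_2$ by $a_2+dw$ with $w\in V$ adds $a_1\cdot(w-\alpha(w))$, which is $\equiv0$ because $w-\alpha(w)$ maps to $0$ in $H_q(B)$.

Why use two classes and not one? Suppose $a_1=a_2=a$. Since $\alpha(a)^2=a^2$,
$$(a-\alpha(a))^2=2a^2-2a\cdot\alpha(a)=2a\cdot(a-\alpha(a)) .$$
The left side is divisible by $d^2$ by (5), and $d$ is odd. So $a\cdot(a-\alpha(a))\equiv0$ mod $d^2$, and $h(\alpha)=0$ for every $\alpha$. One class never gives anything. With two classes we succeed.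

**Lemma 2.** In Setting (S), let $s,t\in V$ have even squares, with $a_1\cdot t\equiv a_2\cdot s\equiv1$, $a_1\cdot s\equiv a_2\cdot t\equiv0\pmod d$ and $ds,dt\in\ker(V\to H_q(B))$. Put $s'=s+e-\frac{s^2}2f$, $t'=t-(s\cdot t)f$. For $c\in\mathbb Z$,
$$\alpha_c(x)=x+dc(x\cdot s')t'-dc(x\cdot t')s'-\tfrac12d^2c^2t^2(x\cdot s')s'$$
is admissible and $h(\alpha_c)=-c$.

*Proof.*

**Step 1: $\alpha_c$ is an isometry.** We have $s'^2=s^2-s^2=0$, $s'\cdot t'=s\cdot t-s\cdot t=0$ and $t'^2=t^2$. Hence
$$\alpha_c(x)^2=x^2+2dc(x\cdot s')(x\cdot t')-2dc(x\cdot t')(x\cdot s')-d^2c^2t^2(x\cdot s')^2+d^2c^2t^2(x\cdot s')^2=x^2 .$$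
Moreover $\alpha_c(x)\cdot s'=x\cdot s'$ and $\alpha_c(x)\cdot t'=x\cdot t'+dct^2(x\cdot s')$. So
$$\alpha_{-c}(\alpha_c(x))=\alpha_c(x)-dc(x\cdot s')t'+dc\big(x\cdot t'+dct^2(x\cdot s')\big)s'-\tfrac12d^2c^2t^2(x\cdot s')s' .$$
Inserting $\alpha_c(x)$, the terms in $t'$ cancel, the terms $\mp dc(x\cdot t')s'$ cancel, and the remaining coefficient of $s'$ is $(-\frac12+1-\frac12)d^2c^2t^2(x\cdot s')=0$. So $\alpha_{-c}\alpha_c=\mathrm{id}$, for every $c$, and $\alpha_c\in O(E)$.

**Step 2: $\alpha_c$ is admissible.** As $t^2$ is even, $\alpha_c(x)-x$ is an integral combination of $ds'$ and $dt'$. These lie in $\ker(E\to H_q(B))$, because $ds,dt,e,f$ do.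

**Step 3: the value of $h$.** As $a_i\in V$, we have $a_i\cdot s'=a_i\cdot s$ and $a_i\cdot t'=a_i\cdot t$. So
$$a_1\cdot\alpha_c(a_2)-a_1\cdot a_2=dc\big[(a_2\cdot s)(a_1\cdot t)-(a_2\cdot t)(a_1\cdot s)\big]-\tfrac12d^2c^2t^2(a_2\cdot s)(a_1\cdot s)\equiv dc\pmod{d^2},$$
and $h(\alpha_c)=-c$. $\square$

So there is an algebraic quantity, invisible to the $Q$-form, that takes all values in $\mathbb Z/d$. It remains to see it geometrically.

## 7. A Bockstein number computed on three pieces

Suppose $Z$ is an $h$-cobordism over $B$ between $M_\alpha$ and $M_{\alpha'}$. Glue the three pieces in a cycle, $T=W_\alpha\cup_PW_{\alpha'}\cup Z$. Then $T$ maps to $B$. We want to compute $\langle x_1\cup\beta x_2,[T]\rangle$. The Bockstein measures the failure of $x_2$ to lift to an integral class. On $W_\alpha$ there is an integral lift, namely pairing with $\alpha(a_2)$. On $W_{\alpha'}$ there is another, pairing with $\alpha'(a_2)$. On $P$ the two lifts differ by $d$ times pairing with $(\alpha(a_2)-\alpha'(a_2))/d$, which is the vector that enters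 $h$. So the number should be a sum of contributions from the seams, and the contribution of $P$ should be $h(\alpha')-h(\alpha)$. The next lemma makes this precise.

**Lemma 3.** Let $T=Y_1\cup Y_2\cup Y_3$, $S_j=Y_j\cap Y_{j+1}$ (indices mod 3), and let $y_j\in C_{2q+1}(Y_j;\mathbb Z)$, $s_j\in C_{2q}(S_j;\mathbb Z)$ with $s_j$ a cycle and $\partial y_j=s_j-s_{j-1}$. Put $[T]=[y_1+y_2+y_3]$. Assume $H^q(S_j;\mathbb Z)$ is torsion-free. Let $x_1,x_2\in H^q(T;\mathbb Z/d)$ with $q$ even, let $z_j\in H^q(Y_j;\mathbb Z)$ lift $x_2|_{Y_j}$, and let $v_j\in H^q(S_j;\mathbb Z)$ satisfy $dv_j=(z_j-z_{j+1})|_{S_j}$. Then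
$$\langle x_1\cup\beta x_2,[T]\rangle=-\sum_j\langle x_1\cup v_j,[s_j]\rangle\in\mathbb Z/d .$$

As a toy check take $q=0$ and $T=S^1$, a union of three arcs meeting in three points. Then $x_1,x_2$ are constants in $\mathbb Z/d$, the $z_j$ are integers congruent to $x_2$, and $v_j=(z_j-z_{j+1})/d$. The right side is $-x_1\sum_jv_j=0$, as it must be because $\beta x_2=0$. For larger $q$ the $v_j$ live in different groups, and there is nothing to telescope.

*Proof.*

**Step 1: choose cochains adapted to the lifts.** Let $\xi\in C^q(T;\mathbb Z)$ reduce mod $d$ to a cocycle representing $x_2$. Then $\delta\xi=d\eta$, and $\eta$ represents $\beta x_2$ mod $d$. A cocycle representing $z_j$ reduces mod $d$ to something cohomologous to $\xi|_{Y_j}$, so it differs from $\xi|_{Y_j}$ by some $\delta\kappa_j+d\rho_j$ with integral cochains $\kappa_j,\rho_j$. Subtracting $\delta\kappa_j$, we get a cocycle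
$$\zeta_j=\xi|_{Y_j}+d\rho_j$$
representing $z_j$. From $\delta\zeta_j=0$ we get $\eta|_{Y_j}=-\delta\rho_j$.

**Step 2: identify the difference on the seams.** On $S_j$ we have $d(\rho_j-\rho_{j+1})=\zeta_j-\zeta_{j+1}$. So $\rho_j-\rho_{j+1}$ is a cocycle whose class, multiplied by $d$, is $(z_j-z_{j+1})|_{S_j}=dv_j$. As $H^q(S_j;\mathbb Z)$ is torsion-free, this class is $v_j$.

**Step 3: evaluate.** Let the mod $d$ cocycle $\chi$ represent $x_1$. As $q$ is even, $\delta(\chi\cup\rho_j)=\chi\cup\delta\rho_j$ mod $d$. So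
$$\Big\langle\chi\cup\eta,\sum_jy_j\Big\rangle=-\sum_j\langle\delta(\chi\cup\rho_j),y_j\rangle=-\sum_j\langle\chi\cup\rho_j,s_j-s_{j-1}\rangle=-\sum_j\langle\chi\cup(\rho_j-\rho_{j+1}),s_j\rangle ,$$
where the last equality shifts the index in the terms with $s_{j-1}$. $\square$

## 8. The obstruction to an $h$-cobordism over $B$

We state the result so that it also applies to a bare homotopy equivalence, in place of an $h$-cobordism. This is needed for Theorem B.

**Proposition 4.** In Setting (S), let $\alpha,\alpha'$ be admissible. Let $Z$ be either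

(a) an $h$-cobordism over $B$ between $M_\alpha$ and $M_{\alpha'}$, with $F:M_\alpha\to M_{\alpha'}$ the induced homotopy equivalence; or

(b) the mapping cylinder of a homotopy equivalence $F:M_\alpha\to M_{\alpha'}$.

Put $\theta=\phi_{\alpha'}^{-1}F_*\phi_\alpha$. Then $\deg F=1$ and $\theta\in O(V)$. Let $T=W_\alpha\cup_PW_{\alpha'}\cup Z$, glued along $P,M_{\alpha'},M_\alpha$, and let $[T]$ be the class described in Step 2 of the proof. Assume there are classes on $T$, again called $x_1,x_2$, which restrict to the classes pulled back from $B$ on $R:=W_\alpha\cup_PW_{\alpha'}$, with $\langle x_1\cup\beta x_2,[T]\rangle=0$. Then $\theta a_i\equiv a_i\pmod{dV}$ and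
$$h(\alpha')-h(\alpha)+a_1\cdot\frac{\theta^{-1}a_2-a_2}d=0\in\mathbb Z/d . \tag{7}$$
In case (a) the assumption holds if $x_1\cup\beta x_2=0$ in $H^{2q+1}(B;\mathbb Z/d)$.

*Proof.* In case (a) only the underlying maps to $B$ matter. Those of $Z$ and $R$ agree on $M_\alpha$ and $M_{\alpha'}$ (if necessary after a homotopy in a collar). So $T$ maps to $B$, we can pull $x_1,x_2$ back, and the last sentence is clear for any class $[T]\in H_{2q+1}(T)$.

**Step 1: $F$ has degree one.** Put $\deg F=\epsilon=\pm1$. For $A\in H^q(M_{\alpha'})$ we have $F_*(F^*A\cap[M_\alpha])=\epsilon\,A\cap[M_{\alpha'}]$. Since $\langle F^*A\cup F^*A',[M_\alpha]\rangle=\epsilon\langle A\cup A',[M_{\alpha'}]\rangle$, it follows that $F_*x\cdot F_*y=\epsilon\,x\cdot y$. Both forms are isometric to $V$, positive definite and nonzero, so $\epsilon=1$. Hence $F_*$ is an isometry and $\theta\in O(V)$.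

**Step 2: the class $[T]$.** Since $F$ is the inclusion of $M_\alpha$ in $Z$ followed by an inverse of the equivalence $M_{\alpha'}\to Z$, Step 1 gives $[M_\alpha]=[M_{\alpha'}]$ in $H_{2q}(Z)$. Put
$$Y_1=W_\alpha,\quad Y_2=W_{\alpha'},\quad Y_3=Z,\qquad S_1=P,\quad S_2=M_{\alpha'},\quad S_3=M_\alpha .$$
Choose fundamental cycles $s_1,s_2,s_3$ of $S_1,S_2,S_3$. The relative fundamental class of the oriented bordism $W_\alpha$ has boundary $[M_\alpha]-[P]$. Adding a chain in $\partial W_\alpha$, we can represent it by a chain $w_\alpha$ with $\partial w_\alpha=s_3-s_1$. Similarly there is $w_{\alpha'}$ in $W_{\alpha'}$ with $\partial w_{\alpha'}=s_2-s_1$. Choose $y_3\in C_{2q+1}(Z)$ with $\partial y_3=s_3-s_2$, and put $y_1=-w_\alpha$, $y_2=w_{\alpha'}$. Then $\partial y_j=s_j-s_{j-1}$ for all $j$, and we set $[T]:=[y_1+y_2+y_3]$.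

**Step 3: cohomology in degree $q$ is dual to homology.** All of $P,M_\alpha,M_{\alpha'},W_\alpha,W_{\alpha'},Z$ have $H_{q-1}=0$ (Lemma 1, and $Z\simeq M_{\alpha'}$). So for them $H^q(-;A)=\mathrm{Hom}(H_q(-),A)$. In particular $H^q(S_j;\mathbb Z)$ is torsion-free, as Lemma 3 requires, and classes may be described by their values on homology.

**Step 4: $\theta$ fixes the $a_i$ mod $d$.** Since $x_i|_Z$ restricts to the given classes on both ends, $F^*x_i=x_i$. Now $\phi_\alpha$ and $\phi_{\alpha'}$ are compatible with the maps to $H_q(B)$, so $x_i(\phi_\alpha x)\equiv x\cdot a_i$ and $x_i(F_*\phi_\alpha x)=x_i(\phi_{\alpha'}\theta x)\equiv\theta x\cdot a_i$. Hence $\theta x\cdot a_i\equiv x\cdot a_i$ for all $x$, that is, $\theta^{-1}a_i\equiv a_i$, or equivalently $\theta a_i\equiv a_i$ mod $d$.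

**Step 5: integral lifts of $x_2$ on the pieces.** On $W_\alpha$, where $H_q(W_\alpha)=E/\alpha(f)$, let $z_1$ be $y\mapsto y\cdot\alpha(a_2)$. It is well defined since $\alpha(f)\cdot\alpha(a_2)=f\cdot a_2=0$. It lifts $x_2$ since $x_2$ is $y\mapsto y\cdot a_2$ and $\alpha(a_2)\equiv a_2$ mod $d$ by (5). Likewise let $z_2$ on $W_{\alpha'}$ be $y\mapsto y\cdot\alpha'(a_2)$. Let $z_3\in H^q(Z;\mathbb Z)\cong H^q(M_{\alpha'};\mathbb Z)$ be the class restricting to $z_2|_{M_{\alpha'}}$. It lifts $x_2|_Z$ because $H^q(Z;\mathbb Z/d)\cong H^q(M_{\alpha'};\mathbb Z/d)$.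

**Step 6: the three seams.** At $P$, $(z_1-z_2)|_P$ is pairing with $\alpha(a_2)-\alpha'(a_2)$, which is divisible by $d$, and $x_1$ is pairing with $a_1$ mod $d$. By (1),
$$\langle x_1\cup v_1,[s_1]\rangle=a_1\cdot\frac{\alpha(a_2)-\alpha'(a_2)}d=h(\alpha')-h(\alpha).$$
At $M_{\alpha'}$ we have $z_2=z_3$, so $v_2=0$. At $M_\alpha$ we use (3): $\phi_\alpha(x)$ is homologous to $\alpha(x)$ in $W_\alpha$, so
$$z_1(\phi_\alpha x)=\alpha(x)\cdot\alpha(a_2)=x\cdot a_2 .$$
In $Z$, $\phi_\alpha x$ is homologous to $F_*\phi_\alpha x=\phi_{\alpha'}\theta x$, and this class is homologous in $W_{\alpha'}$ to $\alpha'(\theta x)$. So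
$$z_3(\phi_\alpha x)=z_2(\phi_{\alpha'}\theta x)=\alpha'(\theta x)\cdot\alpha'(a_2)=\theta x\cdot a_2=x\cdot\theta^{-1}a_2 .$$
Finally $x_1(\phi_\alpha x)\equiv x\cdot a_1$. Since $dv_3=(z_3-z_1)|_{M_\alpha}$ and $\phi_\alpha$ is an isometry, $\langle x_1\cup v_3,[s_3]\rangle=a_1\cdot\frac{\theta^{-1}a_2-a_2}d$. By Lemma 3 the sum of the three terms is $-\langle x_1\cup\beta x_2,[T]\rangle=0$, which is (7). $\square$

So two things are needed: a space $B$ on which $x_1\cup\beta x_2$ vanishes, and a form $V$ so rigid that the last term of (7) can be controlled.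

## 9. A space on which $x_1\cup\beta x_2$ vanishes

If $x_1=x_2=x$, then $x\cup\beta x=\frac12\beta(x^2)$ evaluates to zero on every integral class, by facts 2 and 3 of Section 4. But in that case $h=0$, as we saw. With two classes the first choice for $q=4$ would be $K((\mathbb Z/d)^2,2)$ in place of the space $X$ below, with $x_i=u_i^2$ for the basis classes $u_1,u_2$ of degree 2. There $x_1\cup\beta x_2=u_1^2\cdot2u_2\beta u_2$, and by the Künneth theorem this is not zero in $H^9(K((\mathbb Z/d)^2,2);\mathbb Z/d)$, since $\iota^2$ and $\iota\,\beta\iota$ are nonzero on $K(\mathbb Z/d,2)$ (see below). So Proposition 4 has no input. But $u_1^2u_2\beta u_2$ is a multiple of $u_1u_2$. So we pass to the space where $u_1u_2$ has been made zero.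

Let $q\ge4$ be even and $j=q/2$. Let $d$ be an odd prime; if $q\ge6$ assume $d>q$. Let
$$G=(\mathbb Z/d)^2\ \text{ with basis }u_1,u_2\text{ of }H^j(K(G,j);\mathbb Z/d),\ \text{ if }q\equiv0\ (4);$$
$$G=(\mathbb Z/d)^4\ \text{ with basis }u_0,u_1,u_2,u_3,\ \text{ if }q\equiv2\ (4).$$
Let $X$ be the homotopy fibre of $u_1u_2:K(G,j)\to K(\mathbb Z/d,q)$. So $\pi_j(X)=G$, $\pi_{q-1}(X)=\mathbb Z/d$, the other homotopy groups vanish, and $u_1u_2=0$ in $H^q(X;\mathbb Z/d)$. A map $Y\to K(G,j)$, that is, a tuple of classes $u_i\in H^j(Y;\mathbb Z/d)$, lifts to $X$ exactly when $u_1u_2=0$. For example, if $Y=Y_1\#Y_2$ and $u_i$ comes from $Y_i$, then $u_1u_2=0$ because both classes come from $Y_1\vee Y_2$. Put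
$$x_i=u_i^2\ (i=1,2)\ \text{ if }q\equiv0\ (4);\qquad x_i=u_0u_i\ (i=1,2)\ \text{ if }q\equiv2\ (4).$$
In the second case $j$ is odd, squares of degree-$j$ classes vanish, and this is why more classes are used.

**Lemma 5.** (i) For $0<i<q$: $H_i(X)=0$ for $i\ne j$ and $H_j(X)=G$. Moreover $H_q(X)\cong(\mathbb Z/d)^\rho$, with $\rho=2$ via $(u_1^2,u_2^2)$ if $q\equiv0\,(4)$, and $\rho=5$ via all $u_au_b$ $(a<b)$ other than $u_1u_2$ if $q\equiv2\,(4)$.

(ii) For classes $u_i$ of degree $j$ in the mod $d$ cohomology of any space, $x_1\cup\beta x_2=(u_1u_2)\cup y$ with $y=2u_1\beta u_2$ if $q\equiv0\,(4)$ and $y=\pm u_0\beta u_0$ if $q\equiv2\,(4)$. In particular $x_1\cup\beta x_2=0$ in $H^{2q+1}(X;\mathbb Z/d)$.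

*Proof.*

**Step 1: homology of $K(\mathbb Z/d,j)$ through degree $2j$.** By Cartan, $H^*(K(\mathbb Z/d,j);\mathbb F_d)$ is the free graded commutative algebra on $\iota$, $\beta\iota$ and generators of degree at least $j+2(d-1)$. This number exceeds $2j+1$: for $q=4$ it is at least $6>5$, and for $q\ge6$ we have $d>2j$. Products of three generators have degree at least $3j>2j+1$. So in degrees $1,\dots,2j+1$ there is the basis $\iota$, $\beta\iota$, $\iota\beta\iota$ and, for $j$ even, $\iota^2$, with $\beta(\iota^2)=2\iota\beta\iota\ne0$. The positive-degree integral homology consists of finite $d$-groups, so we can read it off from $H^i=\mathrm{Hom}(H_i,\mathbb F_d)\oplus\mathrm{Ext}(H_{i-1},\mathbb F_d)$. We have $H_j=\mathbb Z/d$ and $H_i=0$ for $0<i<j$. In degree $j+1$ the one-dimensional cohomology is $\mathrm{Ext}(H_j,\mathbb F_d)$, so $H_{j+1}=0$. For $j+1<i<2j$ the cohomology vanishes, so $H_i=0$. For $j$ odd, $H^{2j}=0$ gives $H_{2j}=0$. For $j$ even, $\mathrm{Hom}(H_{2j},\mathbb F_d)$ is one-dimensional, spanned by $\iota^2$, so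 $H_{2j}$ is cyclic of order $d^k$, $k\ge1$. If $k\ge2$ then $\iota^2$ would lift to $\mathbb Z/d^2$, contradicting $\beta(\iota^2)\ne0$. So $H_{2j}=\mathbb Z/d$, detected by $\iota^2$.

**Step 2: homology of $K(G,j)$ through degree $q=2j$.** In the Künneth formula for the factors $K(\mathbb Z/d,j)$, tensor products of positive-degree groups begin in degree $2j$ and Tor terms in degree $2j+1$. So $H_i(K(G,j))=0$ for $0<i<q$, $i\ne j$, and $H_q(K(G,j))$ is $(\mathbb Z/d)^3$ for $q\equiv0\,(4)$ (two groups $H_{2j}$ and one tensor product), or $(\mathbb Z/d)^6$ for $q\equiv2\,(4)$ (six tensor products). Since $H_{q-1}(K(G,j))=0$, its dual is $H^q(K(G,j);\mathbb F_d)$, with basis $u_1^2,u_2^2,u_1u_2$, respectively all $u_au_b$ with $a<b$. So these products detect $H_q(K(G,j))$ isomorphically.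

**Step 3: pass to $X$.** The Serre exact sequence of $K(\mathbb Z/d,q-1)\to X\to K(G,j)$ is valid through degree $q+j-2\ge q$ and reads
$$0=H_q(K(\mathbb Z/d,q-1))\to H_q(X)\to H_q(K(G,j))\xrightarrow{\,u_1u_2\,}\mathbb Z/d\to H_{q-1}(X)\to H_{q-1}(K(G,j))=0 .$$
The middle map is evaluation of $u_1u_2$, up to sign, by naturality from the path fibration over $K(\mathbb Z/d,q)$. It is onto, since $u_1u_2$ belongs to the basis of Step 2. So $H_{q-1}(X)=0$, and $H_q(X)$ is the kernel of $u_1u_2$, on which the other products are coordinates. In degrees below $q-1$, $H_i(X)=H_i(K(G,j))$. This proves (i).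

**Step 4: the identity (ii).** If $q\equiv0\,(4)$, the $u_i$ have even degree and $u_1^2\cdot\beta(u_2^2)=u_1^2\cdot2u_2\beta u_2=(u_1u_2)(2u_1\beta u_2)$. If $q\equiv2\,(4)$, the $u_i$ have odd degree and
$$u_0u_1\beta(u_0u_2)=u_0u_1(\beta u_0)u_2-u_0u_1u_0\beta u_2=\pm(u_1u_2)u_0\beta u_0,$$
because $u_0u_1u_0=-u_0^2u_1=0$ ($d$ is odd). On $X$ we have $u_1u_2=0$. $\square$

## 10. The eight-manifolds of Theorem A

We now take $q=4$, so $j=2$. Let $d$ be an odd prime, $X$ as in Section 9, and
$$B=X\times BSpin\to BSpin\to BO$$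
(replaced by a fibration). It is 4-coconnected, since $\pi_i(X)=0$ for $i\ge4$ and $\pi_i(BSpin)\cong\pi_i(BO)$ for $i\ge4$. A $B$-structure is a spin structure together with a map to $X$. By Lemma 5, $H_2(B)=(\mathbb Z/d)^2$, $H_3(B)=0$, and $H_4(B)=(\mathbb Z/d)^2\oplus\mathbb Z$ via $(u_1^2,u_2^2,\frac{p_1}2)$.

**Step 1: a manifold $N$ with $H_2=\mathbb Z/d$ and definite form.** Let $Q=Gr_2(\mathbb C^4)$, the complex quadric of complex dimension 4, with hyperplane class $h\in H^2(Q)$ (not to be confused with the function $h(\alpha)$). Its homology is free with ranks $1,1,2,1,1$ in degrees $0,2,4,6,8$. The Schubert classes give an orthonormal basis $\varepsilon_1,\varepsilon_2$ of $H_4(Q)$, and $h^2$ is pairing with $\varepsilon_1+\varepsilon_2$. From $c(Q)=(1+h)^6/(1+2h)$ we get $c_1=4h$, so $Q$ is spin, and $p_1(Q)=6h^2-4h^2=2h^2$.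

Embed $S^2\subset Q$ representing $d$ times a generator of $\pi_2(Q)=\mathbb Z$. Its normal bundle is trivial since $w_2(Q)=0$. Let $C=Q\setminus S^2\times\mathrm{int}\,D^6$ and let $N=C\cup D^3\times S^5$ be the result of surgery. By excision $(Q,C)$ has (co)homology only in degrees $6,8$, and $(N,C)$ only in degrees $3,8$. The generator of $H_3(N,C)=\mathbb Z$ has boundary $d\in\mathbb Z=H_2(C)=H_2(Q)$. We read off the following.

* $N$ is simply connected: $C$ is, since a subset of codimension 6 was removed, and $N$ is obtained from $C$ by attaching a 3-cell and an 8-cell.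
* $H_2(N)=\mathbb Z/d$. Also $H_3(N)=0$, because $H_3(C)=H_3(Q)=0$ and multiplication by $d$ on $\mathbb Z$ is injective.
* $H_4(N)\cong H_4(C)\cong H_4(Q)$ isometrically, and $H^4(N)\cong H^4(C)\cong H^4(Q)$ with any coefficients.
* $N$ is spin, since $H^2(N;\mathbb Z/2)=\mathrm{Hom}(\mathbb Z/d,\mathbb Z/2)=0$.
* $H^2(N;\mathbb Z/d)\to H^2(C;\mathbb Z/d)$ is an isomorphism, since $H^2(N,C;\mathbb Z/d)=0$ and $H^2(C;\mathbb Z/d)\to H^3(N,C;\mathbb Z/d)$ is multiplication by $d$, which is zero.

Let $u\in H^2(N;\mathbb Z/d)$ be the generator with $u|_C=h|_C$ mod $d$. Comparing on $C$, $u^2$ is pairing with $\varepsilon_1+\varepsilon_2$ mod $d$, and $\frac{p_1}2(N)$ is pairing with $\varepsilon_1+\varepsilon_2$. For the latter note that $H^4(N)$ is torsion-free, so $\frac{p_1}2$ is determined by $p_1$.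

**Step 2: the manifold $M$ and its normal 3-smoothing.** Let $M=N\#N\#\mathbb{HP}^2$, with $\mathbb{HP}^2$ as in Section 1. Then $M$ is simply connected and spin, $H_2(M)=(\mathbb Z/d)^2$, $H_3(M)=0$, and $V=H_4(M)=\mathbb Z^5$ has an orthonormal basis $\varepsilon_1,\dots,\varepsilon_5$. Let $u_1,u_2\in H^2(M;\mathbb Z/d)$ come from the two copies of $N$. Then $u_1u_2=0$, so $(u_1,u_2)$ lifts to a map $M\to X$. With the spin structure we get $\bar\nu:M\to B$. Moreover $u_i^2$ is pairing with $a_i$ mod $d$ and $\frac{p_1}2(M)$ is pairing with $p$, where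
$$a_1=\varepsilon_1+\varepsilon_2,\quad a_2=\varepsilon_3+\varepsilon_4,\quad p=\varepsilon_1+\varepsilon_2+\varepsilon_3+\varepsilon_4+\kappa\varepsilon_5,\quad\kappa=\pm1 .$$
The normal bundle has $\frac{p_1}2=-p$, so $H_4(M)\to H_4(B)$ is $x\mapsto(x\cdot a_1,x\cdot a_2,-x\cdot p)$. It is onto, since $\varepsilon_5,\varepsilon_1,\varepsilon_3$ map to $(0,0,-\kappa),(1,0,-1),(0,1,-1)$. The map $H_2(M)\to H_2(B)$ is an isomorphism because $u_1,u_2$ is a basis of $H^2(M;\mathbb Z/d)$, and $H_3(M)=0=H_3(B)$. So $\bar\nu$ is a normal 3-smoothing, $B$ is the normal 3-type of $M$, and Setting (S) holds with $x_i=u_i^2$.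

**Step 3: the family.** Let $s=\varepsilon_3-\kappa\varepsilon_5$ and $t=\varepsilon_1-\kappa\varepsilon_5$. Then $s^2=t^2=2$, $a_2\cdot s=a_1\cdot t=1$, $a_1\cdot s=a_2\cdot t=0$ and $p\cdot s=p\cdot t=1-\kappa^2=0$. So $ds,dt\in\ker(V\to H_4(B))$. (The summand $\mathbb{HP}^2$ is there to make $p\cdot s=p\cdot t=0$ possible.) Lemma 2 gives admissible $\alpha_c$ with $h(\alpha_c)=-c$. For each $c\in\mathbb Z/d$ choose an integer representative and put $M_c:=M_{\alpha_c}$. By (4) these are bordant normal 3-smoothings in $B$ with isomorphic $Q$-forms.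

Let us look at $d=3$, $c=1$. Here $s'=\varepsilon_3-\kappa\varepsilon_5+e-f$ and $t'=\varepsilon_1-\kappa\varepsilon_5-f$. As $f\cdot s'=1$ and $f\cdot t'=0$, $M_1$ is obtained from $P$ by surgery on
$$\alpha_1(f)=f+3t'-9s'=3\varepsilon_1-9\varepsilon_3+6\kappa\varepsilon_5-9e+7f .$$
Its square is $9+81+36-126=0$, its product with $p$ is $3-9+6=0$, and its products with $a_1,a_2$ are $3$ and $-9$, both divisible by 3. Similarly $\alpha_1(a_2)=a_2+3t'-9s'$, so $a_1\cdot\alpha_1(a_2)=3$ while $a_1\cdot a_2=0$, which shows $h(\alpha_1)=-1$ directly.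

**Step 4: $M_c$ and $M_{c'}$ are not $h$-cobordant over $B$ for $c\neq c'$.** Suppose they are $h$-cobordant over $B$. By Lemma 5(ii), $x_1\cup\beta x_2=0$ in $H^9(B;\mathbb Z/d)$. Proposition 4(a) gives $\theta\in O(\mathbb Z^5)$ with $\theta a_2\equiv a_2$ mod $d$ and
$$-c'+c+a_1\cdot\frac{\theta^{-1}a_2-a_2}d=0\in\mathbb Z/d .$$
Elements of $O(\mathbb Z^5)$ are signed permutations of the $\varepsilon_i$, so $\theta a_2$ and $a_2$ both have all coordinates in $\{0,\pm1\}$. Corresponding coordinates differ by at most $2$ in absolute value and are congruent mod $d\ge3$, so they are equal. Thus $\theta a_2=a_2$, hence $\theta^{-1}a_2=a_2$, and $c=c'$ in $\mathbb Z/d$. This proves Theorem A. For $d=3$, the pair $M_0,M_1$ disproves the conjecture. $\square$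

## 11. Counting homotopy types

The manifolds of Theorem A are not $h$-cobordant over $B$. Could they still be homotopy equivalent, by a map that does not respect the maps to $B$? The next proposition bounds how often this happens.

**Proposition 6.** Let $q,d,X,u_i,x_i$ be as in Section 9, $B=X\times B'$ with $B'\to BO$, and let Setting (S) hold for $B,M,x_1,x_2$, with $H_i(M)\cong H_i(X)$ via $\bar\nu$ for $i<q$ and $H_q(M)\to H_q(X)$ onto. Let $s,t$ be as in Lemma 2, $M_c=M_{\alpha_c}$ $(c\in\mathbb Z/d)$, $\phi_c=\phi_{\alpha_c}$. Then the $M_c$ represent at least $d/(4|O(V)|)$ homotopy types.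

*Proof.* By Lemma 1, $H_i(M_c)\cong H_i(X)$ for $i<q$, so the $u_i$ form a basis of $H^j(M_c;\mathbb Z/d)$. The group $O(V)$ is finite because $V$ is definite.

**Step 1: a homotopy equivalence that respects the $u_i$ and has $\theta=\mathrm{id}$ forces $c=c'$.** Let $F:M_c\to M_{c'}$ be a homotopy equivalence with $F^*u_i=u_i$ for all $i$ and $\theta=\phi_{c'}^{-1}F_*\phi_c=\mathrm{id}$. We use Proposition 4(b). Let $Z$ be the mapping cylinder of $F$, $T=R\cup Z$, and $r:Z\to M_{c'}$ the retraction. The classes $u_i$ on $R$, pulled back from $X$, and $r^*u_i$ on $Z$ agree on $R\cap Z=M_c\sqcup M_{c'}$. By Mayer–Vietoris there are $U_i\in H^j(T;\mathbb Z/d)$ restricting to both. Form $x_1,x_2$ on $T$ from the $U_i$. They restrict on $R$ to the classes from $B$, and by Lemma 5(ii) $x_1\cup\beta x_2=(U_1U_2)\cup y$, with $y$ formed from the $U_i$.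

The class $U_1U_2$ vanishes on $R$, which maps to $X$, and on $Z$, where it is $r^*(u_1u_2)=0$. It need not vanish on $T$, but $U_1U_2=\delta\tau$ for the Mayer–Vietoris coboundary $\delta$ and some $\tau\in H^{q-1}(M_c\sqcup M_{c'};\mathbb Z/d)$. This coboundary is the composite $H^{q-1}(R\cap Z)\to H^q(R,R\cap Z)\cong H^q(T,Z)\to H^q(T)$ of maps that are $H^*(T)$-linear up to sign, so $(\delta\tau)\cup y=\pm\delta(\tau\cup y|)$, where $y|$ is the restriction to $R\cap Z$. We show that $\tau\cup y|=0$, treating $M_c$; the same argument applies to $M_{c'}$.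

If $q\ge6$, then $j<q-2$, so $H_{q-1}(M_c)=H_{q-2}(M_c)=0$ by Lemma 5. Hence $H^{q-1}(M_c;\mathbb Z/d)=0$ and $\tau=0$.

If $q=4$, then $H_3(M_c)=0$ and $H_2(M_c)=(\mathbb Z/d)^2$, so $H^3(M_c;\mathbb Z/d)=\mathrm{Ext}(H_2(M_c),\mathbb Z/d)$ has dimension 2. The Bockstein is injective on $H^2(M_c;\mathbb Z/d)=\mathrm{Hom}(H_2(M_c),\mathbb Z/d)$: a homomorphism from $(\mathbb Z/d)^2$ to $\mathbb Z/d^2$ has image in $d\mathbb Z/d^2$ and so reduces to zero mod $d$, and therefore no nonzero element lifts to $\mathbb Z/d^2$. So $\beta u_1,\beta u_2$ is a basis of $H^3(M_c;\mathbb Z/d)$. Here $y|=2u_1\beta u_2$. First, $\beta u_1\cdot2u_1\beta u_2=\beta(u_1^2)\,\beta u_2$, and $\beta(u_1^2)=0$, because $H^5(M_c;\mathbb Z)\cong H_3(M_c)=0$ and so $u_1^2$ lifts to an integral class. Second, $\beta u_2\cdot2u_1\beta u_2=\pm2u_1(\beta u_2)^2=0$, since $\beta u_2$ has odd degree and $d$ is odd.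

So $\langle x_1\cup\beta x_2,[T]\rangle=0$. Now (7) with $\theta=\mathrm{id}$ gives $h(\alpha_c)=h(\alpha_{c'})$, that is, $c=c'$ in $\mathbb Z/d$.

**Step 2: reduce the count to pairs $(\theta,g)$.** Fix $c_0$. For each $c$ with $M_c\simeq M_{c_0}$ choose a homotopy equivalence $F_c:M_c\to M_{c_0}$. By Step 1 of the proof of Proposition 4 it has degree 1, and $\theta_c=\phi_{c_0}^{-1}(F_c)_*\phi_c\in O(V)$. Let $g_c$ be the matrix of $F_c^*$ on $H^j(-;\mathbb Z/d)$ in the bases $(u_i)$, with $F_c^*u_i=\sum_k(g_c)_{ik}u_k$. Suppose $(\theta_c,g_c)=(\theta_{c'},g_{c'})$, and let $F=F_{c'}^{-1}F_c:M_c\to M_{c'}$, with $F_{c'}^{-1}$ a homotopy inverse. Then $F^*u_i=u_i$ and $\phi_{c'}^{-1}F_*\phi_c=\theta_{c'}^{-1}\theta_c=\mathrm{id}$, so $c=c'$ by Step 1. It remains to show that for a given $\theta$ there are at most 4 possible matrices $g$.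

Identify $H^q(M_c;\mathbb Z/d)=\mathrm{Hom}(V,\mathbb Z/d)$ via $\phi_c$. The products $u_au_b$ are pulled back from $X$ and $\phi_c$ is compatible with the maps to $H_q(B)$. So the products correspond to fixed elements of $\mathrm{Hom}(V,\mathbb Z/d)$, independent of $c$. We have $u_1u_2=0$, and the $\rho$ products of Lemma 5(i) are linearly independent because $V\to H_q(X)$ is onto. The effect of $F_c^*$ on $H^q$ is the dual of $\theta_c$, so it is determined by $\theta_c$.

**Step 3: at most four $g$ when $q\equiv0\ (4)$.** We have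
$$0=F_c^*(u_1)F_c^*(u_2)=g_{11}g_{21}u_1^2+g_{12}g_{22}u_2^2,$$
so $g_{11}g_{21}=0=g_{12}g_{22}$. As $g$ is invertible, it is monomial: $u_i\mapsto\gamma_iu_{\sigma(i)}$. The isometry $\theta$ determines the map $x_i\mapsto\gamma_i^2x_{\sigma(i)}$, hence $\sigma$ and the $\gamma_i^2$. So there are at most 4 choices.

**Step 4: at most two $g$ when $q\equiv2\ (4)$.** Now the $u_i$ anticommute and have square zero. Let $U=\langle u_0,\dots,u_3\rangle$ and $\mathcal N=\langle u_1\wedge u_2\rangle$. The product $\Lambda^2U\to H^q(M_c;\mathbb Z/d)$ has kernel exactly $\mathcal N$, for every $c$. So $\Lambda^2U/\mathcal N$ injects, and $g$ preserves $\mathcal N$. Let $g,g'$ belong to the same $\theta$. Viewed as linear maps of $U$, they induce the same map on $\Lambda^2U/\mathcal N$, so $k=g'^{-1}g$ preserves $\mathcal N$ and induces the identity on $\Lambda^2U/\mathcal N$. Since a nonzero decomposable bivector determines its plane, $k$ preserves $\Pi=\langle u_1,u_2\rangle$. Next, $ku_0\wedge ku_3=u_0\wedge u_3+n\,u_1\wedge u_2$ for some $n$. This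 bivector has square zero in $\Lambda^4U$, so $2n=0$ and $n=0$. Thus $k$ preserves $\Pi'=\langle u_0,u_3\rangle$ with $\det k|_{\Pi'}=1$. The subspace $\Pi\wedge\Pi'\cong\Pi\otimes\Pi'$ of $\Lambda^2U$ is preserved by $k$ and meets $\mathcal N$ trivially, so $k$ is the identity on it: $k|_\Pi\otimes k|_{\Pi'}=\mathrm{id}$. Hence $k|_\Pi=\mu$ and $k|_{\Pi'}=\mu^{-1}$ are scalars, and the determinant condition gives $\mu^2=1$. So $k=\pm1$, and there are at most 2 choices.

Therefore each homotopy type contains at most $4|O(V)|$ of the $d$ manifolds $M_c$. $\square$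

**Proof of Theorem B(1).** Apply Proposition 6 to the manifolds of Theorem A, with $B'=BSpin$. We have $H_i(M)\cong H_i(X)$ for $i<4$, and $H_4(M)\to H_4(X)$ is onto by Step 2 of Section 10. Since $|O(\mathbb Z^5)|=2^5\cdot5!=3840$, there are at least $d/(4\cdot3840)=d/15360$ homotopy types. $\square$

## 12. Definite forms $E_8^r$ and all even $q\ge4$

Let $q\ge4$ be even and fixed. For Theorem B(2) we need, for infinitely many primes $d$, a manifold to which Proposition 6 applies, with $|O(V)|$ independent of $d$. So we fix $V$ first and then build a manifold with a prescribed map $V\to H_q(B)$.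

**Step 1: the form and the space $B$.** Let $V=E_8^r$, where $r\ge2$ is a multiple of $|bP_{2q}|$, which is finite by Kervaire–Milnor. The $r$-fold boundary connected sum of the Milnor $E_8$-plumbing of dimension $2q$ has boundary the standard sphere. Let $L$ be the closed manifold obtained by capping it off. It is $(q-1)$-connected with form $V$. The plumbing is parallelizable, so $\nu_L$ is trivial away from a disc and factors through $S^{2q}$. Hence it lifts to the $q$-connected cover $BO\langle q+1\rangle$ of $BO$. Let $d>q$ be prime, let $X$ be as in Section 9, and let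
$$B=X\times BO\langle q+1\rangle\to BO .$$
Then $\pi_q(B)=0$ and $\pi_i(B)\cong\pi_i(BO)$ for $i>q$, so $B\to BO$ is $q$-coconnected. Also $H_i(B)=H_i(X)$ for $i\le q$. Put $A=H_q(B)\cong(\mathbb Z/d)^\rho$, $\rho\in\{2,5\}$, with coordinates the products of Lemma 5(i), ordered so that the first two are $x_1,x_2$.

**Step 2: vectors that are isotropic modulo $d^2$.** We want $a_1,\dots,a_\rho\in V$, linearly independent mod $d$, with $a_i\cdot a_k\equiv0$ mod $d^2$ for all $i,k$. Over $\mathbb F_d$, $d$ odd, nondegenerate quadratic forms are classified by rank and discriminant. The form $E_8\otimes\mathbb F_d$ has rank 8 and discriminant $1=(-1)^4$, so it is a sum of four hyperbolic planes. By Hensel's lemma an isotropic vector lifts to $\mathbb Z_d$ and splits off a hyperbolic plane there. By Witt cancellation the complement is again hyperbolic mod $d$, so we can continue, and $E_8\otimes\mathbb Z_d$ is hyperbolic. So $V\otimes\mathbb Z_d$ has an isotropic direct summand of rank $4r\ge8\ge\rho$. Take $\rho$ of its basis vectors and approximate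 them mod $d^2$ by vectors $a_1,\dots,a_\rho$ of $V$. Let
$$\psi:V\to A,\qquad\psi(x)=(x\cdot a_i\bmod d)_{i\le\rho} .$$
It is onto, since $V$ is unimodular and the $a_i$ are independent mod $d$.

**Claim.** There is a closed simply connected $2q$-manifold $M$ with a normal $(q-1)$-smoothing in $B$, $H_{q-1}(M)=0$, and $E_q(M,\bar\nu)\cong(V,\lambda,\psi)$.

**Step 3: a manifold $D$ with the right homology below the middle.** $X$ is simply connected with finite homotopy groups, so it has a CW model with finite skeleta, with one 0-cell and no 1-cells. Let $Y$ be its $q$-skeleton wedged with finitely many $S^q$, mapped trivially. Then $Y\to X$ is $q$-connected, $H_{q-1}(Y)=H_{q-1}(X)=0$, $H_q(Y)$ is free since $\dim Y=q$, and by taking enough spheres we arrange that $n:=\mathrm{rk}\,H_q(Y)>\rho$. Let $\mathcal H\subset\mathbb R^{2q+1}$ be a smooth regular neighbourhood of a $q$-dimensional polyhedron homotopy equivalent to $Y$. It is a handlebody with handles of index at most $q$. Put $D=\partial\mathcal H$. Dually, $\mathcal H$ arises from $D\times I$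 by handles of index at least $q+1$, so $D\to\mathcal H$ is $q$-connected. Hence $D$ is simply connected, $D\to X$ is $q$-connected, and $H_{q-1}(D)\cong H_{q-1}(\mathcal H)=0$. As a hypersurface in $\mathbb R^{2q+1}$, $D$ is stably parallelizable, so it has a $B$-structure that is trivial in the second factor. This is a normal $(q-1)$-smoothing because $H_i(B)=H_i(X)$ for $i\le q$.

**Step 4: the $Q$-form of $D$.** Consider
$$0=H_{q+1}(\mathcal H)\to H_{q+1}(\mathcal H,D)\cong H^q(\mathcal H)\to H_q(D)\to H_q(\mathcal H)\to H_q(\mathcal H,D)\cong H^{q+1}(\mathcal H)=0 .$$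
Here $H^q(\mathcal H)=\mathrm{Hom}(H_q(\mathcal H),\mathbb Z)$ because $H_{q-1}(\mathcal H)=0$, and $H_q(\mathcal H)$ is free of rank $n$. So $H_q(D)$ is free of rank $2n$, with unimodular form, and $\Lambda=\mathrm{im}\,H_{q+1}(\mathcal H,D)=\ker(H_q(D)\to H_q(\mathcal H))$ is an isotropic direct summand of rank $n$. The form is even, because the Wu class $v_q$ of the stably parallelizable manifold $D$ vanishes. Given any basis $e_1,\dots,e_n$ of $\Lambda$, choose $f_i'$ with $f_i'\cdot e_k=\delta_{ik}$ and put
$$f_i=f_i'-\sum_{k<i}(f_i'\cdot f_k')e_k-\tfrac12f_i'^2e_i .$$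
Then $f_i\cdot e_k=\delta_{ik}$ and $f_i\cdot f_k=0$ for all $i,k$. So $H_q(D)=H_n$ with basis $e_i,f_i$, where the $e_i$ form any chosen basis of $\Lambda$.

The map $H_q(D)\to A$ is onto and kills $\Lambda$, as it factors through $H_q(\mathcal H)$. So it is $x\mapsto(x\cdot b_i\bmod d)_{i\le\rho}$, where the $b_i\in H_q(D)/d$ are orthogonal to $\Lambda/d\Lambda$, hence lie in $\Lambda/d\Lambda$, and are linearly independent. Since $n>\rho$, we can extend the $b_i$ to a basis of $\Lambda/d\Lambda$ of determinant 1 with respect to the reduction of a basis of $\Lambda$. Since $SL_n(\mathbb Z)\to SL_n(\mathbb Z/d)$ is onto, this basis lifts to $\Lambda$. So we may choose the basis of $\Lambda$ such that $b_i=e_i$ mod $d$ for $i\le\rho$.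

**Step 5: add $L$.** Let $L$ map to $X$ by a constant. Then $M_1=L\#D$ is simply connected with a normal $(q-1)$-smoothing in $B$, and $H_{q-1}(M_1)=0$. Since $H_q(L)\to A$ is zero, its $Q$-form is $(E_1,\psi_1)$ with $E_1=V\oplus H_n$ and $\psi_1(x)=(x\cdot e_i\bmod d)_{i\le\rho}$. At present the functionals live entirely on the hyperbolic part. The next step moves them to $V$ by an isometry.

**Step 6: an isometry taking $e_i$ to a vector congruent to $a_i$.** For $i\le\rho$ let
$$\tilde a_i=a_i+d\Big(f_i-\sum_{k<i}\frac{a_i\cdot a_k}{d^2}e_k-\frac{a_i^2}{2d^2}e_i\Big)\in E_1 .$$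
The coefficients are integers, since $d^2$ divides all $a_i\cdot a_k$, the $a_i^2$ are even, and $d$ is odd. For $k<i$ the only contribution of the brackets to $\tilde a_i\cdot\tilde a_k$ comes from $e_k\cdot f_k$, so $\tilde a_i\cdot\tilde a_k=a_i\cdot a_k-d^2\frac{a_i\cdot a_k}{d^2}=0$. Also $\tilde a_i^2=a_i^2-2d^2\frac{a_i^2}{2d^2}=0$. The map $E_1\to\mathbb Z^\rho$, $x\mapsto(x\cdot\tilde a_i)_i$, is onto: its image contains $d\mathbb Z^\rho$, because $e_k\cdot\tilde a_i=d\,\delta_{ik}$, and $V$ surjects onto $(\mathbb Z/d)^\rho$. So there are $w_i'\in E_1$ with $w_i'\cdot\tilde a_k=\delta_{ik}$. As $E_1$ is even, we can put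
$$w_i=w_i'-\sum_{k<i}(w_i'\cdot w_k')\tilde a_k-\tfrac12w_i'^2\,\tilde a_i,$$
and then $w_i\cdot\tilde a_k=\delta_{ik}$ and $w_i\cdot w_k=0$ for all $i,k\le\rho$, as in Step 4. So $E_1=\langle\tilde a_i,w_i\rangle\oplus E_1'$, where $E_1'$ is even unimodular of the rank and signature of $V\oplus H_{n-\rho}$. As $n>\rho$, these lattices are indefinite, and indefinite even unimodular lattices are classified by rank and signature (Milnor–Husemoller). So $E_1'\cong V\oplus H_{n-\rho}$. Combining such an isometry with $e_i\mapsto\tilde a_i$, $f_i\mapsto w_i$ for $i\le\rho$, we get $\Theta\in O(E_1)$ with $\Theta(e_i)=\tilde a_i$ for $i\le\rho$. Put $\psi_2(x)=(x\cdot\tilde a_i\bmod d)_i=(x\cdot a_i\bmod d)_i$. Then $\psi_2(\Theta x)=(\Theta x\cdot\Theta e_i)_i=\psi_1(x)$, so $\Theta$ is an isomorphism $(E_1,\psi_1)\cong(E_1,\psi_2)$. Since $\psi_2$ is $\psi$ on $V$ and $0$ on $H_n$, we have $E_q(M_1)\cong(V,\psi)\oplus(H_n,0)$.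

**Step 7: cut off the hyperbolic planes.** Apply Lemma 1 $n$ times to remove the $n$ planes of $(H_n,0)$. Its hypotheses persist after each application. The result is a manifold $M$ as in the Claim. $\square$

**Proof of Theorem B(2).** By the Claim, Setting (S) holds for $M$, $B$, $x_1,x_2$ with the vectors $a_1,a_2$ of Step 2. Since $M\to B$ is $q$-connected and $H_i(B)=H_i(X)$ for $i\le q$, also $H_i(M)\cong H_i(X)$ for $i<q$, and $H_q(M)\to H_q(X)$ is onto. As $V$ is unimodular and $a_1,a_2$ are independent mod $d$, there are $s,t\in V$ with $a_1\cdot t\equiv a_2\cdot s\equiv1$ and $a_1\cdot s\equiv a_2\cdot t\equiv0$ mod $d$. Their squares are even since $V$ is even, and $ds,dt\in\ker(V\to A)$ since $dA=0$. So Lemma 2 applies. By (4) the $M_c$, $c\in\mathbb Z/d$, are pairwise bordant over $B$ via normal $(q-1)$-smoothings, with pairwise isomorphic $Q$-forms. By Proposition 6 they represent at least $d/(4|O(E_8^r)|)$ homotopy types. Since $r$ depends only on $q$, this number tends to infinity with the prime $d$. For given $n$, take $d$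 large enough and choose one $M_c$ from each of $n$ homotopy types. $\square$
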